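\title{Maximal submanifolds of $\mathbb{H}^{3,q}$-convex-cocompact representations can have positive sectional curvature}

\begin{abstract}
An $\mathbb{H}^{p,q}$-convex-cocompact representation of a hyperbolic group with boundary $\mathbb{S}^{p-1}$ preserves a unique complete maximal spacelike $p$-dimensional submanifold $\Sigma$ of $\mathbb{H}^{p,q}$ asymptotic to its limit set. The scalar curvature of $\Sigma$ is non-positive, and it has been conjectured that its sectional curvature is non-positive as well. We show that this fails for $p=3$ and every $q\ge 1$. The examples are deformations in $\mathrm{O}(3,2)$ of the reflection group of the right-angled dodecahedron. Strong bending along a face produces a region of $\Sigma$ close to the maximal product $\mathbb{H}^2\times\mathbb{R}$, whose mixed sectional curvatures vanish. An affine deformation of the reflection group of that face determines the leading deviation from the product, and this deviation changes the mixed curvatures by a nonzero trace-free tensor.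
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Let $p\ge2$ and $q\ge1$. Let $\mathbb{R}^{p,q+1}$ be $\mathbb{R}^{p+q+1}$ with a quadratic form $\langle\cdot,\cdot\rangle$ of signature $(p,q+1)$, and let
\[
\mathbb{H}^{p,q}=\{X\in\mathbb{R}^{p,q+1}:\langle X,X\rangle=-1\}/\{\pm1\}\subset\mathbb{P}(\mathbb{R}^{p,q+1}).
\]
This is the pseudo-Riemannian space form of signature $(p,q)$ and constant curvature $-1$. Its isometry group is $\mathrm{PO}(p,q+1)$, and its boundary $\partial\mathbb{H}^{p,q}$ in projective space is the set of isotropic lines. The space $\mathbb{H}^{p,1}$ is Lorentzian; it is anti-de Sitter space.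

Following Danciger, Gu\'eritaud and Kassel, a discrete subgroup of $\mathrm{PO}(p,q+1)$ is \emph{$\mathbb{H}^{p,q}$-convex-cocompact} if it acts properly discontinuously and cocompactly on a closed, properly convex subset $\mathcal{C}\subset\mathbb{H}^{p,q}$ with nonempty interior, whose ideal boundary $\overline{\mathcal{C}}\setminus\mathcal{C}$ (closure in projective space) contains no nontrivial projective segment. Here properly convex means convex and bounded in some affine chart. A representation $\rho:\Gamma\to\mathrm{PO}(p,q+1)$ is $\mathbb{H}^{p,q}$-convex-cocompact if it has finite kernel and its image is a discrete $\mathbb{H}^{p,q}$-convex-cocompact subgroup. A linear map is \emph{proximal} if it has a unique eigenvalue of largest modulus, of algebraic multiplicity one; the corresponding eigenline is its \emph{attracting line}. The \emph{proximal limit set} of a subgroup of $\mathrm{PO}(p,q+1)$ is the closure of the set of attracting lines of its proximal elements.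

A submanifold of $\mathbb{H}^{p,q}$ is \emph{spacelike} if the induced metric is Riemannian, and \emph{maximal} if its mean curvature vanishes. All submanifolds in this paper are connected. The boundary at infinity of $\Sigma\subset\mathbb{H}^{p,q}$ is $\partial_\infty\Sigma=\overline\Sigma\cap\partial\mathbb{H}^{p,q}$.

\begin{theorem}[Seppi--Smith--Toulisse]\label{thm:SST}
Let $\Gamma$ be a hyperbolic group with $\partial\Gamma\cong\mathbb{S}^{p-1}$ and let $\rho:\Gamma\to\mathrm{PO}(p,q+1)$ be $\mathbb{H}^{p,q}$-convex-cocompact. There is a unique complete maximal spacelike $p$-dimensional submanifold $\Sigma\subset\mathbb{H}^{p,q}$ such that $\partial_\infty\Sigma$ is the proximal limit set of $\rho(\Gamma)$. It is $\rho(\Gamma)$-invariant, and $\rho(\Gamma)$ acts on it properly discontinuously and cocompactly.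
\end{theorem}

We call $\Sigma$, with its induced metric, \emph{the maximal submanifold of $\rho$}. It is a Riemannian manifold canonically attached to $\rho$, and it is natural to ask how much of the geometry of hyperbolic space it retains. If $\Gamma$ is a cocompact lattice of $\mathrm{O}(p,1)$ and $\rho$ is the \emph{Fuchsian} representation, given by the inclusion $\mathrm{O}(p,1)\subset\mathrm{O}(p,q+1)$, then $\Sigma$ is a totally geodesic copy of $\mathbb{H}^p$, of curvature $-1$. In general the normal bundle of $\Sigma$ is negative definite, so the second fundamental form $\mathrm{II}$ \emph{raises} the scalar curvature: $\mathrm{Scal}_\Sigma=-p(p-1)+\|\mathrm{II}\|^2$. Two results say that it cannot raise it above zero.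
\begin{itemize}
\item (Labourie--Toulisse) If $p=2$, then $-1\le K_\Sigma\le0$. If $K_\Sigma$ vanishes at one point, it vanishes identically and $\Sigma$ is a Barbot surface contained in a copy of $\mathbb{H}^{2,1}\subset\mathbb{H}^{2,q}$.
\item (Moriani--Trebeschi) For all $p,q$ one has $-p(p-1)\le\mathrm{Scal}_\Sigma\le0$. If $\mathrm{Scal}_\Sigma$ vanishes at one point, it vanishes identically.
\end{itemize}
These facts suggest the following conjecture, which is posed in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{For all $p\ge2$, $q\ge1$, every hyperbolic group $\Gamma$ with $\partial\Gamma\cong\mathbb{S}^{p-1}$ and every $\mathbb{H}^{p,q}$-convex-cocompact representation $\rho:\Gamma\to\mathrm{PO}(p,q+1)$, the maximal submanifold of $\rho$ has non-positive sectional curvature at every point.}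
\medskip

For $p=2$ this is the result of Labourie and Toulisse. For $p=3$ the bound on the scalar curvature does not decide the question pointwise. Indeed, let $q=1$ and let $\kappa_1,\kappa_2,\kappa_3$ be the principal curvatures. Then $\sum\kappa_i=0$, the bound reads $\sum\kappa_i^2\le6$, and the plane spanned by two principal directions has curvature $-1-\kappa_i\kappa_j$. The triple $(\sqrt3,-\sqrt3,0)$ satisfies both conditions and gives a plane of curvature $2$.

\subsection{Results}
Let $W$ be the group generated by the reflections in the twelve faces of the compact regular right-angled dodecahedron of $\mathbb{H}^3$. It acts properly and cocompactly on $\mathbb{H}^3$, so it is hyperbolic and $\partial W\cong\mathbb{S}^2$.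

\begin{theorem}\label{thm:A}
There are $\mathbb{H}^{3,1}$-convex-cocompact representations $\rho:W\to\mathrm{O}(3,2)\to\mathrm{PO}(3,2)$ whose maximal hypersurface $\Sigma\subset\mathbb{H}^{3,1}$ has a tangent plane of strictly positive sectional curvature. The same holds for the restriction of $\rho$ to every finite-index subgroup of $W$, which has the same limit set and the same $\Sigma$. In particular it holds for a torsion-free subgroup $\Gamma$, the fundamental group of a closed hyperbolic $3$-manifold, with $\rho|_\Gamma$ in the connected component of the Fuchsian representation.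
\end{theorem}

\begin{theorem}\label{thm:B}
For $p=3$ the conjecture fails for every $q\ge1$.
\end{theorem}

We make no claim for $p\ge4$.

\subsection{The method}
The space $\mathbb{H}^{3,1}$ contains a complete maximal hypersurface $\Sigma^0$ isometric to a product $\mathbb{H}^2\times\mathbb{R}$. Its principal curvatures are $(\frac1{\sqrt2},\frac1{\sqrt2},-\sqrt2)$, so every plane tangent to the line factor has curvature $0$. This is a borderline case of the conjectured inequality, and Section~\ref{sec:product} shows by a direct computation that it is unstable to first order: there are infinitesimal maximal deformations of $\Sigma^0$, attached to the solutions $\psi$ of $\Delta\psi=2\psi$ on $\mathbb{H}^2$, that change the mixed curvatures by the trace-free tensor $\mathrm{Hess}\,\psi-\psi g$. A nonzero trace-free symmetric tensor takes both signs.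

The work lies in realizing such a deformation on the maximal hypersurface of a convex-cocompact representation, which is not explicit. We do this in two limits.
\begin{enumerate}
\item We construct representations $\rho_\delta$ of $W$, $\delta>0$, by bending along a face. As $\delta\to0$ the reflection in that face diverges, while the group $\Pi$ generated by the reflections in the five neighboring faces converges to a group fixing an isotropic vector $k$. Such a group is an \emph{affine} deformation of a Fuchsian group, and we arrange that it has no fixed point in $\mathbb{R}^{2,1}$ (Section~\ref{sec:reps}). The maximal hypersurfaces subconverge to a $\Pi$-invariant complete maximal hypersurface $\Sigma_*$ (Section~\ref{sec:limit}).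
\item We trap $\Sigma_*$ between two translates of $\Sigma^0$ and zoom in on its end at $k$. The rescaled hypersurfaces converge to $\Sigma^0$, and $\Pi$-invariance together with the trapping identifies the first-order deviation (Sections~\ref{sec:barriers} and~\ref{sec:criterion}).
\end{enumerate}
Both limits rest on a compactness lemma and a comparison lemma for complete maximal hypersurfaces, proved in Section~\ref{sec:graphs}. Besides the results quoted above we use Omori's maximum principle, Weil's vanishing theorem, and results of Barbot, Barbot--M\'erigot and Danciger--Gu\'eritaud--Kassel on Anosov representations. Each is stated where it is needed.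

\section{Conventions}\label{sec:conv}

\subsection{Coordinates and isometries of $\mathbb{R}^{3,2}$}
Let $e_0,\dots,e_4$ be an orthogonal basis of $\mathbb{R}^{3,2}$ with $\langle e_i,e_i\rangle=1$ for $i=1,2,3$ and $-1$ for $i=0,4$. Put $\mathbb{R}^{2,1}=\operatorname{span}(e_0,e_1,e_2)$, $\mathbb{R}^{3,1}=\mathbb{R}^{2,1}\oplus\mathbb{R}e_3$ and
\[
k=\frac{e_3+e_4}{\sqrt2},\qquad l=\frac{-e_3+e_4}{\sqrt2},\qquad\langle k,k\rangle=\langle l,l\rangle=0,\quad\langle k,l\rangle=-1 .
\]
We write $X=Y+xl+zk$ with $Y\in\mathbb{R}^{2,1}$, so that $\langle X,X\rangle=\langle Y,Y\rangle-2xz$, $x=-\langle X,k\rangle$ and $k^\perp=\{x=0\}=\mathbb{R}^{2,1}\oplus\mathbb{R}k$. A nonzero $Y\in\mathbb{R}^{2,1}$ with $\langle Y,Y\rangle\le0$ is \emph{future} if $\langle Y,e_0\rangle<0$ and \emph{past} otherwise. The closed cone $\overline J^+$ consists of $0$ and the future vectors; one has $Y\in\overline J^+$ if and only if $\langle Y,\theta\rangle\le0$ for all future null $\theta$. We let $\mathbb{H}^2$ be the set of future vectors $a$ with $\langle a,a\rangle=-1$. The representations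 built in Section~\ref{sec:reps} do not depend on the sign of $e_0$, and we will choose that sign in Section~\ref{sec:limit}.

Three families of isometries preserve the line $\mathbb{R}k$. Elements $\gamma_0\in\mathrm{O}(2,1)$ act on the component $Y$ only. For $c\in\mathbb{R}^{2,1}$ and $\lambda>0$ put
\begin{align*}
T_c(Y+xl+zk)&=Y+xc+xl+\bigl(z+\langle Y,c\rangle+\tfrac x2\langle c,c\rangle\bigr)k,\\
g_\lambda(Y+xl+zk)&=Y+\lambda^{-1}xl+\lambda zk .
\end{align*}
The map $T_c$ is an isometry because $\langle Y+xc,Y+xc\rangle-2x(z+\langle Y,c\rangle+\frac x2\langle c,c\rangle)=\langle Y,Y\rangle-2xz$. Substitution in the definitions gives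
\begin{equation}\label{eq:relations}
T_cT_{c'}=T_{c+c'},\qquad\gamma_0T_c\gamma_0^{-1}=T_{\gamma_0c},\qquad g_\lambda T_cg_\lambda^{-1}=T_{\lambda c},\qquad g_\lambda\gamma_0=\gamma_0g_\lambda .
\end{equation}
The isotropic vectors with $x=1$ are exactly the vectors
\[
l_\eta=T_\eta l=\eta+l+\tfrac12\langle\eta,\eta\rangle k,\qquad\eta\in\mathbb{R}^{2,1},
\]
and $T_c\gamma_0\,l_\eta=l_{\gamma_0\eta+c}$, while $g_\lambda l_\eta$ is a positive multiple of $l_{\lambda\eta}$. So on the isotropic rays with $x>0$ these isometries act as the affine isometries and homotheties of Minkowski space $\mathbb{R}^{2,1}$.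

\subsection{Spacelike hypersurfaces}
Let $Q=\{X\in\mathbb{R}^{3,2}:\langle X,X\rangle=-1\}$, the double cover of $\mathbb{H}^{3,1}$. Let $\Sigma$ be a spacelike hypersurface of $Q$ with induced metric $g$, Levi-Civita connection $\nabla$ and unit normal $\nu$, so $\langle\nu,\nu\rangle=-1$. The shape operator $S$ is defined by $d\nu(e)=Se$. For a tangent vector field $w$, viewed as a map to $\mathbb{R}^{3,2}$, differentiating $\langle w,X\rangle=\langle w,\nu\rangle=0$ gives
\begin{equation}\label{eq:gaussformula}
dw(e)=\nabla_ew+\langle e,w\rangle X+\langle Se,w\rangle\nu .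
\end{equation}
Thus $\mathrm{II}(e,w)=\langle Se,w\rangle\nu$, $\|\mathrm{II}\|^2=|S|^2=\operatorname{tr}S^2$, and $\Sigma$ is maximal if and only if $\operatorname{tr}S=0$. The Gauss equation for the plane spanned by $v,w$ reads
\begin{equation}\label{eq:gauss}
K(v,w)=-1-\frac{g(Sv,v)\,g(Sw,w)-g(Sv,w)^2}{g(v,v)\,g(w,w)-g(v,w)^2}.
\end{equation}
If $\ell$ is a linear function on $\mathbb{R}^{3,2}$, then \eqref{eq:gaussformula} gives $\mathrm{Hess}_\Sigma\,\ell=\ell g+\ell(\nu)\,g(S\cdot,\cdot)$, so that
\begin{equation}\label{eq:linear}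
\Delta_\Sigma\ell=3\ell\quad\text{if $\Sigma$ is maximal.}
\end{equation}
In the same way a linear function $\ell$ on $\mathbb{R}^{2,1}$ satisfies $\mathrm{Hess}\,\ell=\ell\,g_{\mathbb{H}^2}$ on $\mathbb{H}^2$.

\section{The product $\mathbb{H}^2\times\mathbb{R}$ and its first-order deformations}\label{sec:product}

\subsection{The product hypersurface}
Let $\alpha=\sqrt{2/3}$, $\beta=\sqrt{1/3}$ and $b(s)=\frac1{\sqrt2}(e^{\sqrt3s}l+e^{-\sqrt3s}k)$. Then $\langle b,b\rangle=-1$ and $\langle b',b'\rangle=3$. Define
\[
\Sigma^0=\{P=\alpha a+\beta b(s):a\in\mathbb{H}^2,\ s\in\mathbb{R}\}\subset Q,\qquad\nu=\beta a-\alpha b(s).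
\]
The induced metric is $g=\alpha^2g_{\mathbb{H}^2}+ds^2$, which is complete, and $\Delta=\frac32\Delta_{\mathbb{H}^2}+\partial_s^2$. The vector $\nu$ is a unit normal. Comparing $d\nu=\beta\,da-\alpha\,db$ with $dP=\alpha\,da+\beta\,db$ gives
\[
S=\tfrac1{\sqrt2}\ \text{ on }T\mathbb{H}^2,\qquad S\partial_s=-\sqrt2\,\partial_s .
\]
So $\operatorname{tr}S=0$ and $|S|^2=3$. By \eqref{eq:gauss}, the planes tangent to $\mathbb{H}^2$ have curvature $-\frac32$ and all planes containing $\partial_s$ have curvature $0$. On $\Sigma^0$ the coordinate $x$ equals $e^{\sqrt3s}/\sqrt6$, so $\partial_s^2x=3x$. The pair $(\Sigma^0,\nu)$ is preserved by $g_\lambda$, which translates $s$, and by every $\gamma_0\in\mathrm{O}(2,1)$ that preserves $\mathbb{H}^2$.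

\subsection{Normal graphs}
The map $\mathcal{N}(P,\varphi)=\cos\varphi\,P+\sin\varphi\,\nu(P)$ takes values in $Q$, and for every compact $K\subset\Sigma^0$ it embeds $K\times[-\varphi_0,\varphi_0]$ if $\varphi_0$ is small. We call $(P,\varphi)$ the \emph{normal coordinates} of $\mathcal{N}(P,\varphi)$. If $\varphi$ is a $C^1$-small function on an open subset of $\Sigma^0$, its \emph{normal graph} $P\mapsto\mathcal{N}(P,\varphi(P))$ is spacelike. We write $g[\varphi]$ and $S[\varphi]$ for its metric and shape operator, pulled back to $\Sigma^0$. At each point they are smooth functions of the $2$-jet of $\varphi$, with $g[0]=g$ and $S[0]=S$.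

\begin{lemma}\label{lem:lin}
The derivative of $S[\epsilon\phi]$ at $\epsilon=0$ is $S'_\phi=\nabla^2\phi-\phi\,(1+S^2)$, where $\nabla^2\phi(e)=\nabla_e\nabla\phi$. In particular the linearization of $\operatorname{tr}S[\varphi]$ at $\varphi=0$ is $\Delta-6$.
\end{lemma}

\begin{proof}
Work modulo $\epsilon^2$. The normal graph is $P_\epsilon=P+\epsilon\phi\nu$, with $dP_\epsilon(e)=e+\epsilon(d\phi(e)\nu+\phi Se)$. The vector $\nu_\epsilon=\nu+\epsilon(\nabla\phi-\phi P)$ satisfies $\langle\nu_\epsilon,\nu_\epsilon\rangle=-1$, $\langle\nu_\epsilon,P_\epsilon\rangle=\epsilon(-\phi+\phi)=0$ and $\langle\nu_\epsilon,dP_\epsilon(e)\rangle=\epsilon(-d\phi(e)+\langle\nabla\phi,e\rangle)=0$, so it is the unit normal. By \eqref{eq:gaussformula},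
\[
d\nu_\epsilon(e)=Se+\epsilon\bigl(\nabla_e\nabla\phi-\phi e+\langle Se,\nabla\phi\rangle\nu\bigr),
\]
the terms along $P$ canceling. On the other hand $dP_\epsilon\bigl((S+\epsilon S')e\bigr)=Se+\epsilon\bigl(S'e+\phi S^2e+d\phi(Se)\nu\bigr)$. Equating the two gives the formula. Its trace is $\Delta\phi-(3+|S|^2)\phi$.
\end{proof}

The solutions of $\Delta\phi=6\phi$ are the infinitesimal maximal deformations of $\Sigma^0$. Some of them come from isometries and change nothing. The ones that come from the translations $T_c$ are the model for what follows. Let $Z_c(X)=\frac{d}{d\lambda}\big|_{\lambda=0}T_{\lambda c}X=xc+\langle Y,c\rangle k$. At $P=\alpha a+\beta b$ we have $Y=\alpha a$ and $\langle k,b\rangle=-x/\beta$, so the normal component of $Z_c$ is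
\begin{equation}\label{eq:wc}
w_c:=-\langle Z_c,\nu\rangle=-x\langle c,a\rangle\Bigl(\beta+\frac{\alpha^2}{\beta}\Bigr)=-\sqrt3\,x\,\langle c,a\rangle .
\end{equation}

\begin{lemma}\label{lem:motion}
Fix $c\in\mathbb{R}^{2,1}$ and a compact $K\subset\Sigma^0$. If $X$ has normal coordinates $(P,\varphi)$ with $P\in K$ and $\varphi,\lambda$ small, then $T_{\lambda c}X$ has normal coordinates $(P',\varphi')$ with $P'=P+O(|\lambda|)$ and $\varphi'=\varphi+\lambda w_c(P)+O(\lambda^2+|\lambda\varphi|)$, uniformly in $P$.
\end{lemma}

\begin{proof}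
The normal coordinates are smooth functions near $K$, and $T_{\lambda c}X=X+\lambda Z_c(X)+O(\lambda^2)$. At $P$ the differential of the coordinate $\varphi$ is $-\langle\cdot,\nu(P)\rangle$. At $X$ both this differential and $Z_c$ differ from their values at $P$ by $O(|\varphi|)$.
\end{proof}

\subsection{The mixed curvatures to first order}
We now replace the linear function $\langle c,\cdot\rangle$ in \eqref{eq:wc} by an arbitrary smooth function $\psi$ on $\mathbb{H}^2$. Put
\[
\Phi_\psi=-\sqrt3\,x\,\psi(a),\qquad E_\psi=\mathrm{Hess}\,\psi-\psi\,g_{\mathbb{H}^2}.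
\]

\begin{proposition}\label{prop:firstorder}
Let $\psi$ be a smooth function on $\mathbb{H}^2$.
\begin{enumerate}
\item[(a)] $\Delta\Phi_\psi=6\Phi_\psi$ if and only if $\Delta_{\mathbb{H}^2}\psi=2\psi$, if and only if $E_\psi$ is trace-free.
\item[(b)] $E_\psi\equiv0$ if and only if $\psi=\langle c,\cdot\rangle$ for some $c\in\mathbb{R}^{2,1}$.
\item[(c)] Let $P=\alpha a+\beta b(s)$, let $\bar e\in T_a\mathbb{H}^2$ be a unit vector for $g_{\mathbb{H}^2}$, let $\lambda_n\to0^+$, and let $\varphi_n$ be functions near $P$ with $\varphi_n/\lambda_n\to\Phi_\psi$ in $C^2$. On the normal graph of $\varphi_n$, the plane corresponding to $\operatorname{span}(\partial_s,\bar e)\subset T_P\Sigma^0$ has curvature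
\[
K_n=-\tfrac{3\sqrt6}2\,\lambda_n\,x(P)\,E_\psi(\bar e,\bar e)+o(\lambda_n).
\]
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $(\Delta-6)\Phi_\psi=-\sqrt3\,x\,(\frac32\Delta_{\mathbb{H}^2}\psi+3\psi-6\psi)$ and $\operatorname{tr}E_\psi=\Delta_{\mathbb{H}^2}\psi-2\psi$.

(b) Linear functions satisfy $E_\psi=0$ and form a space of dimension $3$. Conversely, if $E_\psi=0$ then $\psi''=\psi$ along unit speed geodesics, so $\psi$ is determined by its value and gradient at one point; the solution space has dimension at most $3$.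

(c) Write $\Phi=\Phi_\psi$, $S'=S'_\Phi$, $\lambda=\lambda_n$, and let $e=\sqrt{3/2}\,\bar e$, a unit vector for $g$. By Lemma~\ref{lem:lin},
\begin{align*}
g(S'\partial_s,\partial_s)&=\partial_s^2\Phi-3\Phi=0,\\
g(S'e,e)&=-\sqrt3\,x\bigl(\tfrac32\mathrm{Hess}\,\psi(\bar e,\bar e)-\tfrac32\psi\bigr)=-\tfrac{3\sqrt3}2\,x\,E_\psi(\bar e,\bar e),
\end{align*}
where we used that $g_{\mathbb{H}^2}$ and $\alpha^2g_{\mathbb{H}^2}$ have the same Levi-Civita connection. Since $g[\varphi]$ and $S[\varphi]$ depend smoothly on the $2$-jet of $\varphi$, we have $g_n:=g[\varphi_n]=g+O(\lambda)$ and $S_n:=S[\varphi_n]=S+\lambda S'+o(\lambda)$ at $P$. If $Sv=\kappa v$ and $g(v,v)=1$, then $g_n(S_nv,v)=\kappa g_n(v,v)+\lambda g(S'v,v)+o(\lambda)$, so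
\[
\frac{g_n(S_nv,v)}{g_n(v,v)}=\kappa+\lambda g(S'v,v)+o(\lambda).
\]
This applies to $v=\partial_s$ with $\kappa_1=-\sqrt2$ and to $v=e$ with $\kappa_2=\frac1{\sqrt2}$. The off-diagonal terms $g_n(S_n\partial_s,e)$ and $g_n(\partial_s,e)$ are $O(\lambda)$ and enter \eqref{eq:gauss} squared. Hence
\[
K_n=-1-\kappa_1\kappa_2-\lambda\bigl(\kappa_1g(S'e,e)+\kappa_2g(S'\partial_s,\partial_s)\bigr)+o(\lambda),
\]
and $\kappa_1\kappa_2=-1$, $\ \kappa_1\cdot\bigl(-\frac{3\sqrt3}2\bigr)=\frac{3\sqrt6}2$.
\end{proof}

If $\Delta_{\mathbb{H}^2}\psi=2\psi$ and $\psi$ is not linear, then $E_\psi$ is trace-free and nonzero at some point, so $E_\psi(\bar e,\bar e)<0$ for some $\bar e$, and $K_n>0$ for large $n$.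

\begin{example}\label{ex:horo}
In horocyclic coordinates $g_{\mathbb{H}^2}=d\tau^2+e^{2\tau}d\sigma^2$ one has $\mathrm{Hess}\,\tau=e^{2\tau}d\sigma^2$, so $\mathrm{Hess}\,e^{m\tau}=e^{m\tau}(m^2d\tau^2+me^{2\tau}d\sigma^2)$. The equation $\Delta\psi=2\psi$ for $\psi=e^{m\tau}$ is $m^2+m=2$. For $m=1$ we get $E_\psi=0$: this function is linear. For $m=-2$ we get $E_\psi=3e^{-2\tau}(d\tau^2-e^{2\tau}d\sigma^2)$. The planes spanned by $\partial_s$ and the tangent to a horocycle acquire the curvature $+\frac{9\sqrt6}2\lambda xe^{-2\tau}$ to first order, and those spanned by $\partial_s$ and $\partial_\tau$ acquire the opposite one.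
\end{example}

\begin{remark}
The same computation in $\mathbb{H}^{2,1}$ produces nothing, in agreement with the theorem of Labourie and Toulisse. There the product is flat, with $\alpha=\beta=\frac1{\sqrt2}$, $a\in\mathbb{H}^1$, $x$ proportional to $e^{\sqrt2s}$ and linearized operator $2\partial_r^2+\partial_s^2-4$. For $\phi=x\psi(r)$ the equation is $\psi''=\psi$, so $\psi$ is linear: a trace-free symmetric tensor on a line vanishes.
\end{remark}

Example~\ref{ex:horo} is a first-order statement with no complete hypersurface and no group behind it. In Section~\ref{sec:criterion} a group will single out a function $\psi_0$ and force the deviation from $\Sigma^0$ to be $\Phi_{\psi_0}$.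

\section{Complete maximal hypersurfaces as Lipschitz graphs}\label{sec:graphs}

\subsection{The conformal model}
Let $\mathbb{E}=\operatorname{span}(e_1,e_2,e_3)$, let $\mathbb{S}^3$ be the unit sphere of the Euclidean space $\mathbb{E}\oplus\mathbb{R}$, with distance $d$, and let $D=\{\zeta=(\omega,h)\in\mathbb{S}^3:h>0\}$ be the open hemisphere, with boundary $\mathbb{S}^2\subset\mathbb{E}$. Put $\mathbf{e}(t)=\cos t\,e_4+\sin t\,e_0$. The map
\[
D\times\mathbb{R}\to Q,\qquad(\zeta,t)\mapsto X=h^{-1}\bigl(\omega+\mathbf{e}(t)\bigr)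
\]
is the universal covering, with deck group generated by $t\mapsto t+2\pi$. The pulled-back metric is $h^{-2}(g_{\mathbb{S}^3}-dt^2)$, and $h^{-2}g_{\mathbb{S}^3}$ is the complete hyperbolic metric of the hemisphere model. We write $\widetilde{\mathrm{AdS}}=D\times\mathbb{R}$ and declare $\partial_t$ to be future. Note that $X$ determines $\zeta$, that $h^{-1}$ is the Euclidean norm of the component of $X$ in $\operatorname{span}(e_0,e_4)$, and that
\begin{equation}\label{eq:product}
\langle X_1,X_2\rangle=\frac{\omega_1\cdot\omega_2-\cos(t_1-t_2)}{h_1h_2}.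
\end{equation}

The map $(\zeta,t)\mapsto\mathbb{R}_{>0}(\omega+\mathbf{e}(t))$ identifies $\overline D\times\mathbb{R}/2\pi\mathbb{Z}$ with the space of rays of nonzero vectors with $\langle X,X\rangle\le0$, on which $\mathrm{O}(3,2)$ acts continuously. The isotropic rays correspond to $\mathbb{S}^2\times\mathbb{R}/2\pi\mathbb{Z}$, and we put $\widetilde{\mathrm{Ein}}=\mathbb{S}^2\times\mathbb{R}$. Pulling back $\langle\cdot,\cdot\rangle$ by a section of the null cone gives a Lorentzian metric on the isotropic rays, and multiplying the section by a function $f$ multiplies the metric by $f^2$. The section $y+\mathbf{e}(t)$ gives $g_{\mathbb{S}^2}-dt^2$. So every lift of an element of $\mathrm{O}(3,2)$ is a homeomorphism of $\overline D\times\mathbb{R}$, isometric on $\widetilde{\mathrm{AdS}}$ and conformal on $\widetilde{\mathrm{Ein}}$.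

In $\widetilde{\mathrm{AdS}}$ and in $\widetilde{\mathrm{Ein}}$, the set of points reached from $(\zeta,t)$ by future causal curves is
\[
J^+(\zeta,t)=\{(\zeta',t'):t'-t\ge d(\zeta,\zeta')\},
\]
because causal curves depend only on the conformal class, and any two points of $D$ (or of $\mathbb{S}^2$) are joined inside it by an arc of length $d$. If $F$ is $1$-Lipschitz, then $\{t\ge F\}=J^+(\operatorname{graph}F)$. Consequently a lift that preserves the time orientation preserves $J^+$, and if it maps the graphs of $1$-Lipschitz functions $F_1\le F_2$ to the graphs of $1$-Lipschitz functions $F_1',F_2'$, then $F_1'\le F_2'$.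

\subsection{Graphs}
Let $\Sigma$ be a spacelike hypersurface immersed in $\widetilde{\mathrm{AdS}}$ with complete induced metric $g$. The projection $\Sigma\to D$ is a local diffeomorphism, and the pull-back of $h^{-2}g_{\mathbb{S}^3}$ is at least $g$, hence complete. A local isometry from a complete Riemannian manifold is a covering, and $D$ is simply connected. So $\Sigma$ is the graph of a smooth $F:D\to\mathbb{R}$ with $|\nabla F|<1$ for $g_{\mathbb{S}^3}$. The function $F$ is $1$-Lipschitz and extends to $\overline D$.

For any $1$-Lipschitz $F:\overline D\to\mathbb{R}$ we write $f=F|_{\mathbb{S}^2}$, we let $\Sigma_F\subset Q$ be the image of the graph of $F|_D$, which embeds as a closed subset, and we put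
\[
\Lambda_F=\{r\,(y+\mathbf{e}(f(y))):r>0,\ y\in\mathbb{S}^2\}.
\]
We record four elementary facts.
\begin{enumerate}
\item[(G1)] $\langle X_1,X_2\rangle\le0$ for $X_1,X_2\in\Lambda_F$. Indeed $|f(y_1)-f(y_2)|\le d(y_1,y_2)\le\pi$ gives $y_1\cdot y_2-\cos(f(y_1)-f(y_2))\le0$.
\item[(G2)] $\Lambda_F$ is the set of nonzero limits of sequences $r_jX_j$ with $X_j\in\Sigma_F$ and $r_j\to0^+$, and its image $[\Lambda_F]$ in projective space is the boundary at infinity of the image of $\Sigma_F$ in $\mathbb{H}^{3,1}$. This follows from $r_jX_j=(r_j/h_j)(\omega_j+\mathbf{e}(F(\zeta_j)))$ and the compactness of $\overline D$.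
\item[(G3)] If $F_n\to F$ uniformly on $\overline D$, then $\Sigma_F$ is the set of limits of convergent sequences $X_n\in\Sigma_{F_n}$, and it contains the limit of every convergent subsequence. The same holds for $\Lambda_F$ and nonzero limits, and for $[\Lambda_F]$.
\item[(G4)] Adding $2\pi$ to $F$ does not change $\Sigma_F$, $\Lambda_F$. Replacing $F(\omega,h)$ by $F(-\omega,h)+\pi$ replaces them by $-\Sigma_F$, $-\Lambda_F$. Replacing $e_0$ by $-e_0$ and $F$ by $-F$ does not change them.
\end{enumerate}

Let $\mathcal{M}$ be the set of functions $F$ on $\overline D$ such that $\Sigma_F$ is a complete maximal spacelike hypersurface with $|S|^2\le6$. By \eqref{eq:gauss} these hypersurfaces have bounded sectional curvature.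

\subsection{Compactness}
The functions in $\mathcal{M}$ are $1$-Lipschitz, so uniform limits come for free. The danger is that the limit becomes lightlike. For instance, a component of $Q\cap(l+\lambda^2k)^\perp$ is a totally geodesic $\mathbb{H}^3$, and as $\lambda\to0$ any limit lies in the lightlike hypersurface $Q\cap l^\perp$. The next lemma says that such a degeneration is always visible on the boundary.

\begin{lemma}\label{lem:compact}
Let $F_n\in\mathcal{M}$ converge uniformly on $\overline D$ to $F$. Assume that there is no $y\in\mathbb{S}^2$ with $f(y)=f(-y)+\pi$. Then $F\in\mathcal{M}$ and $F_n\to F$ in $C^\infty_{\mathrm{loc}}(D)$. The assumption holds if $\Lambda_F$ spans $\mathbb{R}^{3,2}$.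
\end{lemma}

\begin{proof}
Let $|\cdot|$ be the Euclidean norm in the basis $(e_i)$ and $\Sigma_n=\Sigma_{F_n}$. Along a unit speed geodesic $c$ of $\Sigma_n$, let $\mathcal{F}=(c,c',\epsilon_2,\epsilon_3,\nu)$ be the matrix formed by $c$, a parallel orthonormal frame $(c',\epsilon_2,\epsilon_3)$ and the normal. By \eqref{eq:gaussformula}, $c''=c+\langle Sc',c'\rangle\nu$, $\epsilon_j'=\langle Sc',\epsilon_j\rangle\nu$ and $\nu'=Sc'$. Since $|S|^2\le6$, we have $\mathcal{F}'=\mathcal{F}A$ with $|A|\le C_0$ universal. Hence
\begin{equation}\label{eq:frame}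
|\mathcal{F}(s)|\le|\mathcal{F}(0)|e^{C_0|s|},\qquad|\mathcal{F}(s)-\mathcal{F}(0)|\le C|s|\,|\mathcal{F}(0)|\ \text{ for }|s|\le1 .
\end{equation}

\emph{Gradient bound.} Suppose that, along a subsequence, $\zeta_n\to\zeta_\infty\in D$ and $|\nabla F_n(\zeta_n)|\to1$. Let $X_n\to X_\infty$ be the corresponding points of $Q$ and $V=h\partial_t$ the unit timelike field. Write the future normal at $X_n$ as $\nu_n=\cosh r_n\,V+\sinh r_n\,w_n$ with $w_n\in T_{X_n}Q$ a unit vector orthogonal to $V$. Then $\cosh r_n=(1-|\nabla F_n(\zeta_n)|^2)^{-1/2}\to\infty$. The vector $v_n=\sinh r_n\,V+\cosh r_n\,w_n$ is a unit tangent vector of $\Sigma_n$. Let $c_n$ be the geodesic with $c_n'(0)=v_n$; then $\epsilon_2(0),\epsilon_3(0)$ are orthogonal to $V$ and $w_n$. Unit vectors of $T_XQ$ orthogonal to $V$ are bounded when $X$ stays in a compact set. So $|\mathcal{F}(0)|\le Ce^{r_n}$, and after extraction $w_n\to w_\infty$. Fix $R>0$ and let $s=\sigma e^{-r_n}$ with $|\sigma|\le R$. By \eqref{eq:frame}, $c_n'(s)=v_n+O(R)$, so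
\[
c_n(s)=X_n+\sigma e^{-r_n}v_n+O(R^2e^{-r_n})\longrightarrow X_\infty+\sigma N,\qquad N=\tfrac12(V+w_\infty)\ne0 .
\]
As $R$ is arbitrary, (G3) shows that $\Sigma_F$ contains the whole line $X_\infty+\mathbb{R}N$. By (G2), $N$ and $-N$ both lie in $\Lambda_F$. If $N$ is a positive multiple of $y+\mathbf{e}(f(y))$, then $-N$ is a positive multiple of $-y+\mathbf{e}(f(y)+\pi)$, so $f(-y)-f(y)\in\pi+2\pi\mathbb{Z}$. Since $|f(y)-f(-y)|\le\pi$, this difference is $\pm\pi$, against the assumption.

\emph{Regularity.} Over each compact subset of $D$ we now have $|\nabla F_n|\le1-c$ for large $n$, with $c>0$. In coordinates on $D$, the second fundamental form of the graph is the restriction of the ambient Hessian of $t-F_n$ divided by the norm of its gradient. So it equals $\partial_{ij}F_n+b_{ij}(\zeta,\nabla F_n)$, with $b_{ij}$ smooth, up to a factor whose absolute value is bounded between positive constants; and the induced metric is uniformly comparable to $g_{\mathbb{S}^3}$. Thus $|S|^2\le6$ bounds the second derivatives of $F_n$. The maximality equation has the form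 $a^{ij}(\zeta,\nabla F_n)\partial_{ij}F_n+b(\zeta,\nabla F_n)=0$; over compact sets it is uniformly elliptic with coefficients bounded in $C^{0,1}$. Interior Schauder estimates and bootstrapping bound all derivatives. Hence $F_n\to F$ in $C^\infty_{\mathrm{loc}}(D)$, and $\Sigma_F$ is spacelike and maximal with $|S|^2\le6$.

\emph{Completeness.} Fix $\zeta_0\in D$. For geodesics of $\Sigma_n$ starting over $\zeta_0$, $|\mathcal{F}(0)|$ is bounded independently of $n$. By \eqref{eq:frame} and $h^{-1}\le|c(s)|$, they stay over a compact set $\{h\ge h_R\}$, $h_R>0$, for $|s|\le R$. A unit speed geodesic of $\Sigma_F$ starting over $\zeta_0$ is, on compact subintervals of its domain, a limit of such geodesics, so it stays over $\{h\ge h_R\}$ as long as $|s|\le R$. It therefore extends for all time, and $\Sigma_F$ is complete by the Hopf--Rinow theorem.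

\emph{The last claim.} If $f(y)=f(-y)+\pi$, then for all $y'\in\mathbb{S}^2$
\[
f(y')\ge f(y)-d(y,y')=f(-y)+d(-y,y')\ge f(y').
\]
So $f(y')-f(-y)=d(-y,y')$, which means that $y'+\mathbf{e}(f(y'))$ is orthogonal to $-y+\mathbf{e}(f(-y))$. Then $\Lambda_F$ lies in a hyperplane.
\end{proof}

\subsection{Comparison}
The hypersurfaces are noncompact and their boundary functions may touch, so the usual maximum principle does not apply directly. We use the following substitute.

\begin{theorem}[Omori \cite{Om}]\label{thm:omori}
Let $(M,g)$ be complete with sectional curvature bounded below, and let $u\in C^2(M)$ be bounded above. There are points $p_j\in M$ with $u(p_j)\to\sup u$, $|\nabla u|(p_j)<\frac1j$ and $\mathrm{Hess}\,u(p_j)<\frac1jg$.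
\end{theorem}

\begin{lemma}\label{lem:compare}
If $F_1,F_2\in\mathcal{M}$ and $f_1\le f_2$ on $\mathbb{S}^2$, then $F_1\le F_2$.
\end{lemma}

\begin{proof}
Let $\Sigma_i=\Sigma_{F_i}$ and $u(X_1,X_2)=\langle X_1,X_2\rangle$ on $\Sigma_1\times\Sigma_2$. For two points joined by a timelike geodesic of length $\varphi$ one has $u=-\cos\varphi$, so $u$ measures the timelike separation, and it has the advantage of being linear in each variable. Let $\Delta t=F_1(\zeta_1)-F_2(\zeta_2)$ and let $U$ be the open set where $\Delta t>d(\zeta_1,\zeta_2)$. If $U=\emptyset$, taking $\zeta_1=\zeta_2$ gives $F_1\le F_2$. Suppose $U\neq\emptyset$.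

\emph{Bounds on $u$.} For $y\in\mathbb{S}^2$,
\[
F_1(\zeta_1)\le f_1(y)+d(\zeta_1,y)\le f_2(y)+d(\zeta_1,y)\le F_2(\zeta_2)+d(\zeta_2,y)+d(\zeta_1,y).
\]
Let $\zeta_2^*=(\omega_2,-h_2)$ and let $y$ be a point where a minimizing arc from $\zeta_1$ to $\zeta_2^*$ crosses the equator. Since $d(\zeta_2,y)=d(\zeta_2^*,y)$, we get $\Delta t\le d(\zeta_1,\zeta_2^*)\le\pi$. Taking cosines, $\omega_1\cdot\omega_2-h_1h_2\le\cos\Delta t<\omega_1\cdot\omega_2+h_1h_2$ on $U$, so $-1<u\le1$ on $U$ by \eqref{eq:product}. On $\partial U$ we have $\Delta t=d(\zeta_1,\zeta_2)$ and $u=-1$.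

Let $m=\sup_Uu\in(-1,1]$ and choose $\varepsilon>0$ with $m-2\varepsilon>-1$. Compose $u|_U$ with a smooth nondecreasing function that is the identity on $[m-\varepsilon,\infty)$ and constant on $(-\infty,m-2\varepsilon]$, and extend by that constant outside $U$. The result is smooth and bounded on $\Sigma_1\times\Sigma_2$, which is complete with bounded curvature. Theorem~\ref{thm:omori} gives, for large $j$, points of $U$ where $u=u_j\to m$, $|\nabla u|<\frac1j$ and $\mathrm{Hess}\,u<\frac1jg$.

\emph{First trace.} By \eqref{eq:linear}, $6u_j=(\Delta_{\Sigma_1}+\Delta_{\Sigma_2})u\le6/j$, so $m\le0$. Hence $1-u_j^2\ge c>0$ for large $j$.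

\emph{Second trace.} The plane $\mathcal{P}=\operatorname{span}(X_1,X_2)$ has Gram matrix with diagonal entries $-1$ and determinant $1-u_j^2$. It is negative definite with uniformly bounded inverse, so $\mathcal{P}^\perp$ is positive definite of dimension $3$. For a unit $e\in T_{X_1}\Sigma_1$ we have $\langle e,X_1\rangle=0$ and $|\langle e,X_2\rangle|\le|\nabla u|<\frac1j$, so the $\mathcal{P}$-component of $e$ has square norm $O(j^{-2})$. The orthogonal projection $T_{X_1}\Sigma_1\to\mathcal{P}^\perp$ therefore differs by $O(j^{-2})$ from the isometry in its polar decomposition, and the same holds for $T_{X_2}\Sigma_2$. Pulling back one orthonormal basis of $\mathcal{P}^\perp$ by these two isometries gives orthonormal bases $(v_i)$, $(v_i')$ of the two tangent spaces with $\langle v_i,v_i'\rangle=1+O(j^{-2})$. The mixed second derivative of $u$ on $(v,v')$ is $\langle v,v'\rangle$. Summing $\mathrm{Hess}\,u$ over the three vectors $(v_i,v_i')$, each of square norm $2$, gives $6u_j+2\sum_i\langle v_i,v_i'\rangle\le6/j$. In the limit $6m+6\le0$, contradicting $m>-1$.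
\end{proof}

\section{Translates of the product as barriers}\label{sec:barriers}

\subsection{The boundary functions}
The $e_0$- and $e_4$-components of points of $\Sigma^0$ are positive, so $\Sigma^0$ has a lift with $t\in(0,\frac\pi2)$; let $F^0\in\mathcal{M}$ be the corresponding function. The normal $\nu=\beta a-\alpha b$ has positive $e_0$-component and negative $e_4$-component, while $h\partial_t=-\sin t\,e_4+\cos t\,e_0$. So $\langle\nu,\partial_t\rangle<0$: the normal $\nu$ is future.

By (G2), every vector of $\Lambda_{F^0}$ lies in $\mathbb{R}_{\ge0}\theta+\mathbb{R}_{\ge0}k$ or $\mathbb{R}_{\ge0}\theta+\mathbb{R}_{\ge0}l$ for a future null $\theta=y'+e_0$, with $y'$ a unit vector of $\operatorname{span}(e_1,e_2)$. For $0\le\vartheta\le\frac\pi2$,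
\[
\sin\vartheta\,(y'+e_0)+\cos\vartheta\,(\pm e_3+e_4)=(\pm\cos\vartheta\,e_3+\sin\vartheta\,y')+\mathbf{e}(\vartheta).
\]
As $0\le f^0\le\frac\pi2$, this gives $f^0=\min(d(\cdot,e_3),d(\cdot,-e_3))$. Equivalently, in $\widetilde{\mathrm{Ein}}$,
\[
\{t\ge f^0\}=J^+(\tilde k)\cup J^+(\tilde l),\qquad\tilde k=(e_3,0),\quad\tilde l=(-e_3,0).
\]

By \eqref{eq:relations} the maps $g_\lambda T_c$ form a group homeomorphic to $\mathbb{R}^4$. As it is simply connected, its action lifts uniquely to a continuous action on $\overline D\times\mathbb{R}$, denoted with tildes. By connectedness the lifts preserve the time orientation and fix $\tilde k$, and $\tilde g_\lambda$ preserves the graph of $F^0$. For $c\in\mathbb{R}^{2,1}$ let $F^c\in\mathcal{M}$ be the function whose graph is the image of the graph of $F^0$ by $\tilde T_c$, and $\Sigma^c=\Sigma_{F^c}=T_c\Sigma^0$. Put $\tilde l_c=\tilde T_c\tilde l=(y_c,t_c)$. Then $\{t\ge f^c\}=J^+(\tilde k)\cup J^+(\tilde l_c)$, that is,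
\begin{equation}\label{eq:fc}
f^c=\min\bigl(d(\cdot,e_3),\ t_c+d(\cdot,y_c)\bigr).
\end{equation}
From $\tilde g_\lambda\tilde T_c=\tilde T_{\lambda c}\tilde g_\lambda$ we see that $\tilde g_\lambda$ maps the graph of $F^c$ to the graph of $F^{\lambda c}$. Finally $F^c\to F^0$ uniformly on $\overline D$ as $c\to0$: if $\tilde T_c(\zeta,F^0(\zeta))=(\zeta_c,F^c(\zeta_c))$, then $|F^c(\zeta)-F^0(\zeta)|\le d(\zeta,\zeta_c)+|F^c(\zeta_c)-F^0(\zeta)|$, and $\tilde T_c\to\mathrm{id}$ uniformly on compact sets.

\subsection{The Minkowski chart}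
To compare a boundary function with $f^c$ we translate the order in $\widetilde{\mathrm{Ein}}$ into linear algebra. Let $\mathcal{O}=\{(y,t)\in\widetilde{\mathrm{Ein}}:|t|<d(y,e_3)\}$; see Figure~\ref{fig:barriers}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\filldraw[fill=gray!12,draw=gray] (0,0)--(3.14,3.14)--(6.28,0)--(3.14,-3.14)--cycle;
\draw[dashed] (0,0)--(1.57,1.57)--(3.14,0)--(4.71,1.57)--(6.28,0);
\draw[thick] (0,0)--(1.17,1.17)--(3.14,-0.8)--(5.11,1.17)--(6.28,0);
\draw[thick] (0,0)--(2,2)--(3.6,0.4)--(4.74,1.54)--(6.28,0);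
\fill (0,0) circle (1.5pt) node[left] {$\tilde k$};
\fill (6.28,0) circle (1.5pt) node[right] {$\tilde k$};
\fill (3.14,0) circle (1.5pt) node[below] {$\tilde l$};
\fill (3.14,-0.8) circle (1.5pt) node[below] {$\tilde l_{c_-}$};
\fill (3.6,0.4) circle (1.5pt) node[above=3pt] {$\tilde l_{c_+}$};
\node at (3.14,-2.2) {$\mathcal{O}$};
\draw[->] (-1,-1)--(-1,1) node[above] {$t$};
\end{tikzpicture}
\caption{The part of $\widetilde{\mathrm{Ein}}=\mathbb{S}^2\times\mathbb{R}$ over a great circle through $\pm e_3$, cut open at $e_3$. Shaded: the chart $\mathcal{O}\cong\mathbb{R}^{2,1}$. Dashed: the boundary function $f^0$ of the product $\Sigma^0$. Solid: the boundary functions $f^{c_-}\le f^{c_+}$ of two translates of $\Sigma^0$, drawn for vectors $c_\pm$ whose points $\tilde l_{c_\pm}$ lie over this circle. The map $\tilde g_\lambda$ sends $\tilde l_c$ to $\tilde l_{\lambda c}$, so both solid graphs tend to the dashed one as $\lambda\to0$.}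
\label{fig:barriers}
\end{figure}

\begin{lemma}\label{lem:chart}
The map $\eta\mapsto\tilde l_\eta$ is a bijection $\mathbb{R}^{2,1}\to\mathcal{O}$, and $\tilde l_\eta$ is the only point with $|t|\le\pi$ on the ray of $l_\eta$. If $\eta'-\eta\in\overline J^+$, then $\tilde l_{\eta'}\in J^+(\tilde l_\eta)$.
\end{lemma}

\begin{proof}
The vector $y+\mathbf{e}(t)$ has $x=\frac1{\sqrt2}(\cos t-y\cdot e_3)$. For $|t|\le\pi$, this is positive if and only if $|t|<d(y,e_3)$. So the preimage in $\widetilde{\mathrm{Ein}}$ of the rays with $x>0$ is the disjoint union of the translates of $\mathcal{O}$ by $2\pi\mathbb{Z}$, and each maps bijectively onto these rays, which are the rays of the $l_\eta$. The path $\sigma\mapsto\tilde T_{\sigma\eta}\tilde l$, $\sigma\in[0,1]$, starts in $\mathcal{O}$ and covers the rays of $l_{\sigma\eta}$, so it stays in $\mathcal{O}$. This proves the first sentence. The section $\eta\mapsto l_\eta$ has differential $d\eta+\langle\eta,d\eta\rangle k$ and induces the metric $\langle d\eta,d\eta\rangle$, so the bijection is conformal. It respects time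 orientations: $l_{\sigma e_0}$ has $e_0$-component $\sigma$ and $e_4$-component $\frac1{\sqrt2}(1-\frac{\sigma^2}2)$, so $t$ increases with $\sigma$ at $\sigma=0$. Hence the segment from $\eta$ to $\eta'$ maps to a future causal curve.
\end{proof}

\begin{lemma}\label{lem:trap}
Let $F$ be $1$-Lipschitz on $\overline D$ with $f(e_3)=0$, and let $c\in\mathbb{R}^{2,1}$.
\begin{enumerate}
\item[(a)] If $l_c\in\Lambda_F$, then $f\le f^c$.
\item[(b)] Suppose that $\eta\in c+\overline J^+$ whenever $l_\eta\in\Lambda_F$, that $-k\notin\Lambda_F$, and that $\Lambda_F$ contains no vector $Y+zk$ with $Y$ past. Then $f\ge f^c$.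
\end{enumerate}
\end{lemma}

\begin{proof}
We have $|f|\le d(\cdot,e_3)\le\pi$.

(a) The point of the graph of $f$ on the ray of $l_c$ has $|t|\le\pi$, so it is $\tilde l_c$, and $f(y_c)=t_c$. The Lipschitz bound from $e_3$ and from $y_c$ and \eqref{eq:fc} give the claim.

(b) Let $y\in\mathbb{S}^2$. If $(y,f(y))\in\mathcal{O}$, it equals $\tilde l_\eta$ with $l_\eta\in\Lambda_F$, so it lies in $J^+(\tilde l_c)$ and $f(y)\ge t_c+d(y,y_c)\ge f^c(y)$. If $f(y)=d(y,e_3)$, then $f(y)\ge f^c(y)$ by \eqref{eq:fc}. In the remaining case $f(y)=-\vartheta$ with $\vartheta=d(y,e_3)\in(0,\pi]$. Write $y=\cos\vartheta\,e_3+\sin\vartheta\,y'$ with $y'\perp e_3$ a unit vector. Then $y+\mathbf{e}(-\vartheta)=\sin\vartheta\,(y'-e_0)+\sqrt2\cos\vartheta\,k$, which has past $Y$-component if $\vartheta<\pi$ and equals $-\sqrt2\,k$ if $\vartheta=\pi$. Both are excluded.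
\end{proof}

\section{Affine deformations force positive curvature}\label{sec:criterion}

Throughout this section $\Pi\subset\mathrm{O}(3,2)$ is a group of elements of the form
\[
\gamma=T_{\tau_\gamma}\gamma_0,\qquad\tau_\gamma\in\mathbb{R}^{2,1},\quad\gamma_0\in\mathrm{O}(2,1),
\]
such that
\begin{enumerate}
\item[(A1)] $\gamma\mapsto\gamma_0$ is an isomorphism onto a discrete group $\Pi_0$ that preserves $\mathbb{H}^2$ and acts cocompactly on it;
\item[(A2)] the affine action $\eta\mapsto\gamma_0\eta+\tau_\gamma$ of $\Pi$ on $\mathbb{R}^{2,1}$ has no global fixed point.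
\end{enumerate}
Put $\ell_\gamma(Y)=\langle\gamma_0Y,\tau_\gamma\rangle$, a linear function. On $k^\perp$ the action is $\gamma(Y+zk)=\gamma_0Y+(z+\ell_\gamma(Y))k$.

\subsection{The function $\psi_0$}
A function $\psi$ on $\mathbb{H}^2$ defines the section $a\mapsto a+\psi(a)k$ of $k^\perp\to\mathbb{R}^{2,1}$, and this section is $\Pi$-equivariant exactly when $\psi\circ\gamma_0=\psi+\ell_\gamma$. We look for the equivariant section that is also an infinitesimal maximal deformation in the sense of Proposition~\ref{prop:firstorder}.

\begin{lemma}\label{lem:psi}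
There is a smooth $\psi_0:\mathbb{H}^2\to\mathbb{R}$ with
\[
\psi_0\circ\gamma_0=\psi_0+\ell_\gamma\quad(\gamma\in\Pi),\qquad\Delta_{\mathbb{H}^2}\psi_0=2\psi_0 .
\]
The tensor $E_{\psi_0}$ is trace-free and not identically zero, and there is $M>0$ with $|\psi_0(a)|\le-M\langle a,e_0\rangle$ for all $a\in\mathbb{H}^2$.
\end{lemma}

\begin{proof}
Let $\chi\ge0$ be smooth and compactly supported with $\sum_{\gamma}\chi(\gamma_0^{-1}a)=1$; it is obtained by dividing a bump function that is positive on a compact fundamental domain by the locally finite sum of its translates. Since $\gamma(\gamma_0^{-1}a)\in a+\mathbb{R}k$, the formula $a+\psi(a)k=\sum_\gamma\chi(\gamma_0^{-1}a)\,\gamma(\gamma_0^{-1}a)$ defines a smooth function $\psi$, and reindexing the sum shows that the section is equivariant. As $(\Delta_{\mathbb{H}^2}-2)\ell_\gamma=0$, the function $(\Delta_{\mathbb{H}^2}-2)\psi$ is $\Pi_0$-invariant. By Selberg's lemma $\Pi_0$ has a torsion-free normal subgroup of finite index. On the closed quotient surface $\Delta-2$ is invertible on smooth functions, since $\Delta\le0$.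 So $(\Delta-2)\psi'=(\Delta-2)\psi$ has a unique solution $\psi'$ invariant under the subgroup, and uniqueness makes it $\Pi_0$-invariant. Put $\psi_0=\psi-\psi'$.

The tensor $E=E_{\psi_0}$ is trace-free by Proposition~\ref{prop:firstorder}(a). If $E\equiv0$, then $\psi_0=\langle c,\cdot\rangle$, and equivariance reads $\langle\gamma_0a,c-\gamma_0c\rangle=\langle\gamma_0a,\tau_\gamma\rangle$ for all $a$. Then $\gamma_0c+\tau_\gamma=c$ for all $\gamma$, contradicting (A2).

Since $E_{\ell_\gamma}=0$, the tensor $E$ is $\Pi_0$-invariant, hence bounded, say $|E(\bar e,\bar e)|\le B$ for unit $\bar e$. Along a unit speed geodesic $a(r)$ from $e_0$ we have $\psi_0''=\psi_0+E(a',a')$, so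
\[
\psi_0(r)=\psi_0(0)\cosh r+\psi_0'(0)\sinh r+\int_0^r\sinh(r-\sigma)\,E(a',a')(\sigma)\,d\sigma .
\]
The integral is at most $B\cosh r$ in absolute value, and $\cosh r=-\langle a(r),e_0\rangle$.
\end{proof}

\subsection{The criterion}

\begin{proposition}\label{prop:criterion}
Let $F_*\in\mathcal{M}$ be such that $\Sigma_*=\Sigma_{F_*}$ is $\Pi$-invariant and $f^{c_-}\le f_*\le f^{c_+}$ for some $c_\pm\in\mathbb{R}^{2,1}$. Then $\Sigma_*$ has a tangent plane of positive sectional curvature.
\end{proposition}

Hypothesis (A2) is needed: if $c$ is a fixed point, then $\gamma=T_{c-\gamma_0c}\gamma_0=T_c\gamma_0T_c^{-1}$, so $\Sigma^c$ is $\Pi$-invariant, and it is non-positively curved.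

\begin{proof}
By Lemma~\ref{lem:compare}, $F^{c_-}\le F_*\le F^{c_+}$.

\emph{Step 1: blow-down.} For $\lambda>0$ let $F_\lambda\in\mathcal{M}$ be the function whose graph is the image of that of $F_*$ under $\tilde g_\lambda$, and $\Sigma_\lambda=\Sigma_{F_\lambda}=g_\lambda\Sigma_*$. As $\lambda\to0$, a fixed compact region of $Q$ sees in $\Sigma_\lambda$ a part of $\Sigma_*$ where $x$ is of order $\lambda$, which escapes toward $k$. Since $\tilde g_\lambda$ preserves the order of graphs,
\begin{equation}\label{eq:sandwich}
F^{\lambda c_-}\le F_\lambda\le F^{\lambda c_+}.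
\end{equation}
So $F_\lambda\to F^0$ uniformly as $\lambda\to0$, and in $C^\infty_{\mathrm{loc}}(D)$ by Lemma~\ref{lem:compact}, whose assumption holds because $0\le f^0\le\frac\pi2$. By \eqref{eq:relations}, $\Sigma_\lambda$ is invariant under $g_\lambda\gamma g_\lambda^{-1}=T_{\lambda\tau_\gamma}\gamma_0$. Both the barriers and the group are within order $\lambda$ of those of the product, so we measure the deviation at that scale.

\emph{Step 2: normal graphs.} Let $K\subset\Sigma^0$ be a compact domain. Lift $\mathcal{N}$ to $\widetilde{\mathrm{AdS}}$ so that $\mathcal{N}(\cdot,0)$ parametrizes the graph of $F^0$, and for $F\in\mathcal{M}$ let $H_F=(t-F(\zeta))\circ\mathcal{N}$. The curves $\varphi\mapsto\mathcal{N}(P,\varphi)$ are timelike, and future since $\nu$ is. As $|\nabla F|<1$, we get $\partial_\varphi H_F>0$. Choose $\varphi_0>0$ such that $\mathcal{N}$ embeds $K\times[-\varphi_0,\varphi_0]$ in $Q$ and $|H_{F^0}|<\pi$ there. The function $H_{F^0}(P,\cdot)$ vanishes at $0$. So if $F$ is uniformly close enough to $F^0$, then $H_F(P,\cdot)$ has a unique zero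 $\varphi_F(P)\in(-\varphi_0,\varphi_0)$, which tends to $0$ uniformly as $F\to F^0$. Moreover:
\begin{itemize}
\item a point $\mathcal{N}(P,\varphi)\in Q$ of this neighborhood lies on $\Sigma_F$ if and only if $H_F(P,\varphi)\in2\pi\mathbb{Z}$, that is $\varphi=\varphi_F(P)$, since $|H_F|<2\pi$;
\item if $F\le F'$, then $H_F\ge H_{F'}$ and $\varphi_F\le\varphi_{F'}$;
\item $\varphi_\lambda:=\varphi_{F_\lambda}$ is smooth and tends to $0$ in $C^\infty(K)$, by the implicit function theorem, since $H_{F_\lambda}\to H_{F^0}$ in $C^\infty$.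
\end{itemize}
For the barriers, let $\varphi=\varphi_{F^{\lambda c}}(P)$. The point $T_{-\lambda c}\mathcal{N}(P,\varphi)$ lies on $\Sigma^0$, so Lemma~\ref{lem:motion} gives $0=\varphi-\lambda w_c(P)+O(\lambda^2+\lambda|\varphi|)$. This implies first $\varphi=O(\lambda)$ and then $\varphi=\lambda w_c(P)+O(\lambda^2)$. With \eqref{eq:sandwich},
\begin{equation}\label{eq:sandwich2}
\lambda w_{c_-}+O(\lambda^2)\le\varphi_\lambda\le\lambda w_{c_+}+O(\lambda^2)\quad\text{uniformly on }K .
\end{equation}

\emph{Step 3: the limit $\Phi$.} Write $\operatorname{tr}S[\varphi]=\mathcal{G}(P,\varphi,\nabla\varphi,\nabla^2\varphi)$ with $\mathcal{G}$ smooth and $\mathcal{G}(P,0,0,0)=0$. From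
\[
0=\int_0^1\frac{d}{d\sigma}\,\mathcal{G}(P,\sigma\varphi_\lambda,\sigma\nabla\varphi_\lambda,\sigma\nabla^2\varphi_\lambda)\,d\sigma
\]
we see that $\varphi_\lambda$ solves a linear homogeneous second-order equation whose coefficients are averages of partial derivatives of $\mathcal{G}$. They converge in $C^\infty(K)$ to the coefficients of the linearization, which is $\Delta-6$ by Lemma~\ref{lem:lin}. By \eqref{eq:sandwich2}, $\varphi_\lambda/\lambda$ is bounded on $K$, and interior Schauder estimates bound all its derivatives on smaller domains. Exhausting $\Sigma^0$ by compact domains, a diagonal argument gives $\lambda_n\to0$ with $\varphi_{\lambda_n}/\lambda_n\to\Phi$ in $C^\infty_{\mathrm{loc}}(\Sigma^0)$, where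
\begin{equation}\label{eq:Phi}
\Delta\Phi=6\Phi,\qquad w_{c_-}\le\Phi\le w_{c_+}\quad\text{on }\Sigma^0 .
\end{equation}

\emph{Step 4: equivariance.} Let $\gamma\in\Pi$, $c=\tau_\gamma$, $P\in\Sigma^0$ and $\varphi=\varphi_\lambda(\gamma_0^{-1}P)=O(\lambda)$. Since $\gamma_0$ preserves $\Sigma^0$ and $\nu$, the point $X=\mathcal{N}(P,\varphi)=\gamma_0\mathcal{N}(\gamma_0^{-1}P,\varphi)$ lies on $\gamma_0\Sigma_\lambda$, so $T_{\lambda c}X\in\Sigma_\lambda$. By Lemma~\ref{lem:motion} its normal coordinates are $P'=P+O(\lambda)$ and $\varphi'=\varphi+\lambda w_c(P)+O(\lambda^2)$. Also $\varphi'=\varphi_\lambda(P')=\varphi_\lambda(P)+O(\lambda^2)$, because $\nabla\varphi_\lambda=O(\lambda)$ near $P$. Dividing by $\lambda=\lambda_n$ and passing to the limit gives $\Phi(P)=\Phi(\gamma_0^{-1}P)+w_c(P)$. Replacing $P$ by $\gamma_0P$ and using \eqref{eq:wc},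
\[
\Phi(\gamma_0P)-\Phi(P)=-\sqrt3\,x\,\langle\tau_\gamma,\gamma_0a\rangle=-\sqrt3\,x\,\ell_\gamma(a).
\]

\emph{Step 5: $\Phi=\Phi_{\psi_0}$.} The function $\Phi_{\psi_0}=-\sqrt3\,x\,\psi_0(a)$ has the same equivariance and solves the same equation. So $G=\Phi-\Phi_{\psi_0}$ is $\Pi_0$-invariant and $\Delta G=6G$. For $a$ in a compact fundamental domain of $\Pi_0$, \eqref{eq:Phi} and \eqref{eq:wc} give $|G|\le Cx$; by invariance $|G|\le C'e^{\sqrt3s}$ on all of $\Sigma^0$. The point is that $\sqrt3<\sqrt6$: invariant solutions cannot grow so slowly. Let $u=G/\cosh 2s$. It is $\Pi_0$-invariant and tends to $0$ uniformly as $s\to\pm\infty$, since $\sqrt3<2$. Expanding $\Delta(u\cosh2s)=6u\cosh2s$ gives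
\[
\Delta u+4\tanh(2s)\,\partial_su=2u .
\]
If $u$ were positive somewhere, it would attain a positive maximum by cocompactness, and there the left side is $\le0$ while the right side is positive. So $u\le0$, and the same argument for $-u$ gives $u=0$.

\emph{Conclusion.} By Lemma~\ref{lem:psi} there are $a\in\mathbb{H}^2$ and a unit $\bar e\in T_a\mathbb{H}^2$ with $E_{\psi_0}(\bar e,\bar e)<0$. Since $x>0$ on $\Sigma^0$, Proposition~\ref{prop:firstorder}(c) shows that $\Sigma_{\lambda_n}$ has a plane of positive curvature for large $n$. So does $\Sigma_*=g_{\lambda_n}^{-1}\Sigma_{\lambda_n}$.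
\end{proof}

\section{Bending the right-angled dodecahedron}\label{sec:reps}

The group $\Pi$ fixes an isotropic vector, and $\Sigma_*$ will not be the maximal hypersurface of a convex-cocompact representation of $W$. We obtain it as a limit of such hypersurfaces. This section constructs the representations.

\subsection{The dodecahedron}
For a vector $N$ with $\langle N,N\rangle=1$ let $R_N(X)=X-2\langle X,N\rangle N$ be the reflection in $N$. Let $y_A\in\mathbb{R}^3$ be the twelve vertices of a regular icosahedron inscribed in the unit sphere, indexed by the faces $A$ of the dual dodecahedron. The product $y_A\cdot y_{A'}$ of distinct vertices is $\frac1{\sqrt5}$ for adjacent faces, $-1$ for opposite faces and $-\frac1{\sqrt5}$ otherwise. In $\mathbb{R}^3\oplus\mathbb{R}$ with the form $|\cdot|^2-(\cdot)^2$ put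
\[
N_A=(\sqrt5-1)^{-1/2}\bigl(5^{1/4}y_A,\,1\bigr),\qquad\langle N_A,N_{A'}\rangle=\frac{\sqrt5\,y_A\cdot y_{A'}-1}{\sqrt5-1}.
\]
These are unit vectors, with product $0$ for adjacent faces, $-\frac{\sqrt5+1}{\sqrt5-1}$ for opposite faces and $-\frac{1+\sqrt5}2$ otherwise; so non-adjacent faces have product $<-1$. In the projective model the inequalities $\langle\cdot,N_A\rangle\le0$ define the Euclidean dodecahedron $y_A\cdot p\le5^{-1/4}$. Each vertex is the line orthogonal to three orthonormal spacelike vectors, hence timelike, so the polyhedron is compact in $\mathbb{H}^3$, and it is right-angled. By Poincar\'e's polyhedron theorem, the group $W$ generated by the reflections $r_A=R_{N_A}$ is discrete and cocompact, with relations $r_A^2=1$ and $(r_Ar_{A'})^2=1$ for adjacent faces. Therefore \emph{any twelve unit vectors that are orthogonal for adjacent faces define a representation of $W$} by reflections. Using Selberg's lemma, fix a torsion-free subgroup $\Gamma\subset W\cap\mathrm{SO}_0(3,1)$ of finite index in $W$.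

Identify the ambient space with $\mathbb{R}^{3,1}\subset\mathbb{R}^{3,2}$ so that one face $A_0$ has normal $e_3$. Let $n_1^0,\dots,n_5^0\in\mathbb{R}^{2,1}$ be the normals of the faces adjacent to $A_0$, in cyclic order, and $m_0^0,\dots,m_5^0$ the other normals, $m_0^0$ being opposite to $A_0$. The subgroup $W'\subset W$ generated by the reflections in the $n_i^0$ fixes $e_3$ and acts on $\mathbb{R}^{2,1}$ as the reflection group of the compact right-angled pentagon $A_0$.

\subsection{What to deform}
For $\delta>0$ let
\[
v_\delta=\frac{k-\delta l}{\sqrt{2\delta}},\qquad\langle v_\delta,v_\delta\rangle=1,\qquad v_1=e_3,\qquad v_\delta^\perp=\mathbb{R}^{2,1}\oplus\mathbb{R}(k+\delta l).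
\]
The face $A_0$ is adjacent only to the faces with normals $n_i^0\in\mathbb{R}^{2,1}$, so $v_\delta,n_i^0,m_j^0$ define a representation of $W$ for every $\delta$. This is bending along $A_0$, and as $\delta\to0$ the wall $v_\delta^\perp$ tends to $k^\perp$. In this family $W'$ acts through $\mathrm{O}(2,1)$, so (A2) fails. We therefore let the five normals tilt inside $v_\delta^\perp$, in the form $n_i+u_i(k+\delta l)$. At $\delta=0$ they become $n_i+u_ik$, and the numbers $u_i$ will be the translation parts. The question is whether the other six normals can follow. The rigidity of the dodecahedron shows that they can, for any direction of $u$.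

\begin{theorem}[Weil]\label{thm:weil}
If $\Gamma\subset\mathrm{SO}_0(3,1)$ is a torsion-free cocompact lattice, then $H^1(\Gamma,\mathfrak{so}(3,1))=0$.
\end{theorem}

\begin{lemma}\label{lem:L}
Let $L:(\mathbb{R}^{3,1})^{12}\to\mathbb{R}^{12}\oplus\mathbb{R}^{30}$ be the differential at $(N_A)$ of the map sending twelve vectors to their square norms and their products along the $30$ edges. Then $\ker L=\{(BN_A)_A:B\in\mathfrak{so}(3,1)\}$ and $L$ is onto.
\end{lemma}

\begin{proof}
The vectors $(BN_A)_A$ lie in $\ker L$ and form a space of dimension $6$, since the $N_A$ span $\mathbb{R}^{3,1}$. Let $(\dot N_A)\in\ker L$. Over the ring $\mathbb{R}[\epsilon]/\epsilon^2$ the vectors $N_A+\epsilon\dot N_A$ are unit and orthogonal along edges, so their reflections define a homomorphism $w\mapsto(1+\epsilon\,\mathsf{c}(w))w$, where $\mathsf{c}:W\to\mathfrak{so}(3,1)$ satisfies $\mathsf{c}(ww')=\mathsf{c}(w)+w\,\mathsf{c}(w')w^{-1}$. By Theorem~\ref{thm:weil} there is $B_1$ such that $\mathsf{c}_1(w)=\mathsf{c}(w)-(B_1-wB_1w^{-1})$ vanishes on $\Gamma$. The cocycle $\mathsf{c}_1$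 is then constant on the cosets $w'\Gamma$. Averaging $\mathsf{c}_1(ww')=\mathsf{c}_1(w)+w\,\mathsf{c}_1(w')w^{-1}$ over these finitely many cosets gives $\mathsf{c}_1(w)=B_2-wB_2w^{-1}$, with $B_2$ the mean value of $\mathsf{c}_1$. So the homomorphism is the conjugate of the inclusion by $1+\epsilon B$, $B=B_1+B_2$, and $N_A+\epsilon\dot N_A$ and $N_A+\epsilon BN_A$ have the same reflection. With $\zeta=\dot N_A-BN_A$ this says $\langle X,N_A\rangle\zeta+\langle X,\zeta\rangle N_A=0$ for all $X$. Since $\langle \zeta,N_A\rangle=0$, taking $X=N_A$ gives $\zeta=0$. Finally the rank of $L$ is $48-6=42$.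
\end{proof}

\subsection{A two-parameter family}
For $\delta\in\mathbb{R}$ consider unknowns $\xi=(n_i,u_i,m_j)$ with $n_i\in\mathbb{R}^{2,1}$, $u_i\in\mathbb{R}$, $m_j\in\mathbb{R}^{3,2}$, so $\xi\in\mathbb{R}^{50}$. Put $N_i=n_i+u_i(k+\delta l)$. Let $\Theta(\xi,\delta)=0$ be the $36$ equations saying that the eleven vectors $N_i,m_j$ have square norm $1$ and are orthogonal along the $25$ edges not on $A_0$. The point $\xi_0=(n_i^0,0,m_j^0)$ is a solution for every $\delta$. Let $\Theta'=\partial_\xi\Theta(\xi_0,0)$.

\begin{lemma}\label{lem:onto}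
The map $\dot\xi\mapsto(\Theta'\dot\xi,\dot u)$ from $\mathbb{R}^{50}$ to $\mathbb{R}^{36}\oplus\mathbb{R}^5$ is onto.
\end{lemma}

\begin{proof}
Let $(\mathsf{t},\dot u)$ be given. By Lemma~\ref{lem:L} there is $(\dot N_A)$ whose image under $L$ is $\mathsf{t}$ on the $36$ coordinates not involving $A_0$, is $0$ on the norm of $A_0$, and is $\dot u_i/\sqrt2$ on the edge between $A_0$ and the $i$-th face. The vector $\zeta=\dot N_{A_0}$ is orthogonal to $e_3$, so $\zeta=Be_3$ for $BX=\langle X,e_3\rangle\zeta-\langle X,\zeta\rangle e_3$. Subtracting $(BN_A)_A\in\ker L$, we may assume $\dot N_{A_0}=0$. Then the variation of the $i$-th normal has $e_3$-component $\dot u_i/\sqrt2$; call $\dot n_i$ its $\mathbb{R}^{2,1}$-component, and call $\dot m_j$ the variations of the other normals. The vector $\dot n_i+\dot u_ik$ differs from $\dot n_i+\dot u_ie_3/\sqrt2$ by a multiple of $e_4$, which is orthogonal to all of $n_i^0,m_j^0$. So $\dot\xi=(\dot n_i,\dot u_i,\dot m_j)$ satisfies $\Theta'\dot\xi=\mathsf{t}$.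
\end{proof}

The space $\{(\langle n_i^0,c\rangle)_i:c\in\mathbb{R}^{2,1}\}\subset\mathbb{R}^5$ has dimension $3$. Choose $\dot u$ outside it, choose $\dot\xi\in\ker\Theta'$ with $u$-component $\dot u$, and choose a complement $\mathcal{K}$ of $\ker\Theta'$. Since $\Theta'|_{\mathcal{K}}$ is an isomorphism onto $\mathbb{R}^{36}$, the implicit function theorem gives, for $(\varepsilon,\delta)$ in a small square around $(0,0)$, a unique small $\xi'(\varepsilon,\delta)\in\mathcal{K}$, smooth in $(\varepsilon,\delta)$, such that $\xi(\varepsilon,\delta)=\xi_0+\varepsilon\dot\xi+\xi'(\varepsilon,\delta)$ solves $\Theta(\xi,\delta)=0$. By uniqueness $\xi'(0,\delta)=0$. Differentiating in $\varepsilon$ at $(0,0)$ gives $\Theta'\partial_\varepsilon\xi'=0$, so $\partial_\varepsilon\xi'(0,0)=0$. Thus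
\[
\xi(0,\delta)=\xi_0,\qquad\partial_\varepsilon u(0,0)=\dot u .
\]

We now fix $\varepsilon>0$ small. Write $N_i^\delta=n_i^\delta+u_i^\delta(k+\delta l)$ and $m_j^\delta$ for the solution at $(\varepsilon,\delta)$, and drop the superscript at $\delta=0$: $N_i=n_i+u_ik$, $m_j$. If $\varepsilon$ is small enough, the following hold.
\begin{enumerate}
\item[(a)] The reflections in the $n_i$ generate a discrete group $\Pi_0\subset\mathrm{O}(2,1)$ acting cocompactly on $\mathbb{H}^2$, isomorphic to $W'$ generator by generator. Indeed $\langle n_i,n_j\rangle=\langle N_i,N_j\rangle$, so the $n_i$ are unit and consecutive ones are orthogonal. The timelike lines orthogonal to $n_i,n_{i+1}$ are close to the vertices of $A_0$, so they stay strictly on the inner side of the three other walls. Hence the $n_i$ are the side normals of a compact right-angled pentagon, and Poincar\'e's theorem gives the same presentation for $\Pi_0$ and $W'$.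
\item[(b)] There is no $c\in\mathbb{R}^{2,1}$ with $u_i=\langle n_i,c\rangle$ for all $i$. Indeed $u/\varepsilon\to\dot u$ as $\varepsilon\to0$, and the $3$-dimensional space $\{(\langle n_i,c\rangle)_i\}$ depends continuously on $\varepsilon$. As the $n_i$ span $\mathbb{R}^{2,1}$, this says that no nonzero linear form vanishes on the five vectors $(n_i,u_i)$, so they span $\mathbb{R}^{2,1}\oplus\mathbb{R}$.
\item[(c)] $\langle m_0,N_1\rangle<-1$, $\langle m_j,k\rangle<0$ for all $j$, and non-adjacent pairs among the $N_i,m_j$ have nonzero product. These are open conditions that hold at $\varepsilon=0$, where $\langle m_j^0,k\rangle=\langle m_j^0,e_3\rangle/\sqrt2$.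
\end{enumerate}
For $\delta>0$ small, depending on $\varepsilon$, the inequalities (c) persist for $N_i^\delta,m_j^\delta$, we have $\langle m_j^\delta,k-\delta l\rangle<0$, and the vectors $(n_i^\delta,u_i^\delta)$ still span, so that the $N_i^\delta$ span $v_\delta^\perp$. The reflections in $v_\delta,N_i^\delta,m_j^\delta$ define a representation
\[
\rho_\delta:W\to\mathrm{O}(3,2).
\]

\subsection{Convex cocompactness}
For $g\in\mathrm{O}(p,q+1)$ let $\mu_1(g)\ge\mu_2(g)$ be the logarithms of the two largest singular values, for the Euclidean norm attached to an orthogonal basis of vectors of square norm $\pm1$. A representation $\rho$ of a hyperbolic group with word length $|\cdot|$ is \emph{$P_1$-Anosov}, where $P_1$ is the stabilizer of an isotropic line, if $\mu_1(\rho(\gamma))-\mu_2(\rho(\gamma))\ge C^{-1}|\gamma|-C$ for some $C$ and all $\gamma$. A subset of $\partial\mathbb{H}^{p,q}$ is \emph{negative} if it lifts to a cone of vectors on which non-collinear vectors have negative product.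

\begin{theorem}[Barbot \cite{Ba}, Barbot--M\'erigot \cite{BM}]\label{thm:barbot}
Let $\Gamma$ be a torsion-free cocompact lattice of $\mathrm{SO}_0(n,1)$. Every representation in the component of the Fuchsian one in $\mathrm{Hom}(\Gamma,\mathrm{SO}_0(n,2))$ is quasi-Fuchsian. Hence it is faithful, discrete and $P_1$-Anosov, and its limit set is an acausal sphere, that is, it is negative.
\end{theorem}

\begin{theorem}[Danciger--Gu\'eritaud--Kassel]\label{thm:DGK}
A discrete subgroup of $\mathrm{PO}(p,q+1)$ that is hyperbolic and $P_1$-Anosov with negative proximal limit set is $\mathbb{H}^{p,q}$-convex-cocompact. This is proved in \cite{DGK1} for irreducible subgroups and in \cite{DGK2} without irreducibility.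
\end{theorem}

For an Anosov representation the limit set in Theorem~\ref{thm:barbot} is the proximal limit set. The version of \cite{DGK2} is used only for $q\ge2$.

\begin{proposition}\label{prop:cc}
For $\delta>0$ small, $\rho_\delta$ is irreducible, $P_1$-Anosov with negative proximal limit set, and $\mathbb{H}^{3,1}$-convex-cocompact. Its restriction to $\Gamma$ lies in the component of the Fuchsian representation in $\mathrm{Hom}(\Gamma,\mathrm{SO}_0(3,2))$.
\end{proposition}

\begin{proof}
\emph{A path to the Fuchsian representation.} Keep $v_\delta$ and use the vectors given by $\xi(\varepsilon',\delta)$, with $\varepsilon'$ decreasing from $\varepsilon$ to $0$. At the end the vectors are $v_\delta,n_i^0,m_j^0$. Then use $v_{\delta'},n_i^0,m_j^0$ with $\delta'$ increasing from $\delta$ to $1$. Along the path the image of each element of $\Gamma$ moves continuously in $\mathrm{O}(3,2)$ and ends in $\mathrm{SO}_0(3,1)$, so it stays in $\mathrm{SO}_0(3,2)$. By Theorem~\ref{thm:barbot}, $\rho_\delta|_\Gamma$ is faithful, discrete and $P_1$-Anosov with negative limit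 set.

\emph{From $\Gamma$ to $W$.} As $-1\notin\mathrm{SO}(3,2)$, the group $\Gamma$ injects in $\mathrm{PO}(3,2)$; since it has finite index, $W\to\mathrm{PO}(3,2)$ has finite kernel and discrete image, which is again hyperbolic. Every $w\in W$ is $\gamma w'$ with $\gamma\in\Gamma$ and $w'$ in a fixed finite set. Multiplying by $w'$ changes $\mu_1,\mu_2$ and the word length by bounded amounts, and the word lengths of $\Gamma$ and $W$ are comparable on $\Gamma$. So the Anosov inequality holds on $W$. If $\rho_\delta(w)$ is proximal, some power of $w$ lies in $\Gamma$ and has the same attracting line, so the proximal limit sets agree.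

\emph{Irreducibility.} The $N_i^\delta$ span $v_\delta^\perp$, so the twelve vectors span $\mathbb{R}^{3,2}$. Let $V$ be an invariant subspace and $N$ one of the twelve vectors. For $X\in V$ we have $2\langle X,N\rangle N=X-R_NX\in V$, so $N\in V$ or $V\subset N^\perp$. Hence, if $N\in V$ and $\langle N,N'\rangle\ne0$, then $N'\in V$. All non-adjacent pairs have nonzero product. Each face is non-adjacent to exactly six others, so each component of the non-adjacency graph has at least seven of the twelve vertices, and the graph is connected. Thus either all twelve vectors lie in $V$, or $V$ is orthogonal to all of them: $V=\mathbb{R}^{3,2}$ or $V=0$. Theorem~\ref{thm:DGK} applies in its irreducible form.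
\end{proof}

\section{The limit of strong bending}\label{sec:limit}

\subsection{The hypersurfaces and their uniform limit}
Let $\Sigma^{(\delta)}\subset\mathbb{H}^{3,1}$ be the maximal hypersurface of $\rho_\delta$. The bound $\mathrm{Scal}\le0$ of Moriani and Trebeschi gives $|S|^2\le6$. Lifting the universal cover of $\Sigma^{(\delta)}$ to $\widetilde{\mathrm{AdS}}$, we obtain $F^{(\delta)}\in\mathcal{M}$ such that $\hat\Sigma:=\Sigma_{F^{(\delta)}}$ maps onto $\Sigma^{(\delta)}$ by a local isometry. By (G2), $[\Lambda_{F^{(\delta)}}]$ is the proximal limit set of $\rho_\delta$. The preimage of $\Sigma^{(\delta)}$ in $Q$ is a $3$-manifold equal to $\hat\Sigma\cup-\hat\Sigma$, in which $\hat\Sigma$ is connected, closed, and open. So $\pm\hat\Sigma$ are its components, and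
\begin{equation}\label{eq:pm}
\text{each element of $\rho_\delta(W)$ maps $\hat\Sigma$ to $\sigma\hat\Sigma$ and $\Lambda_{F^{(\delta)}}$ to $\sigma\Lambda_{F^{(\delta)}}$ for some $\sigma=\pm1$,}
\end{equation}
the second statement following from the first by (G2).

By (G4) we may assume that the value of $F^{(\delta)}$ at the pole of $D$ lies in $[0,2\pi)$. The Arzel\`a--Ascoli theorem gives $\delta_n\to0$ such that $F_n:=F^{(\delta_n)}$ converges uniformly on $\overline D$ to a $1$-Lipschitz function $F_*$. Write $\Sigma_n,\Lambda_n,\Sigma_*,\Lambda_*$ for the associated sets. We are free to apply any of the three operations (G4) to all $F_n$ and $F_*$ at once.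

Let $\Pi\subset\mathrm{O}(3,2)$ be the group generated by the reflections in $N_i=n_i+u_ik$. As $\delta\to0$, $\rho_\delta|_{W'}$ converges to a homomorphism from $W'$ onto $\Pi$.

\begin{lemma}\label{lem:Pi}
The group $\Pi$ satisfies \emph{(A1)} and \emph{(A2)}, and $W'\to\Pi$ is an isomorphism.
\end{lemma}

\begin{proof}
For $N=n+uk$ we have $\langle X,N\rangle=\langle Y,n\rangle-ux$, so
\[
R_NX=R_nY+2ux\,n+xl+\bigl(z-2u\langle Y,n\rangle+2u^2x\bigr)k=T_{2un}R_nX .
\]
By \eqref{eq:relations}, all elements of $\Pi$ have the form $T_{\tau_\gamma}\gamma_0$, and $\gamma\mapsto\gamma_0$ is a homomorphism onto $\Pi_0$. The composition $W'\to\Pi\to\Pi_0$ is the isomorphism of (a), so both maps are isomorphisms. Reflections in spacelike vectors preserve $\mathbb{H}^2$. A fixed point $c$ of the affine action satisfies $R_{n_i}c+2u_in_i=c$, that is $u_i=\langle n_i,c\rangle$ for all $i$, which (b) excludes.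
\end{proof}

\begin{proposition}\label{prop:limit}
After applying operations \emph{(G4)}, the following hold: $F_*\in\mathcal{M}$, $F_n\to F_*$ in $C^\infty_{\mathrm{loc}}(D)$, $\Sigma_*$ is $\Pi$-invariant, and $f^{c_-}\le f_*\le f^{c_+}$ for some $c_\pm\in\mathbb{R}^{2,1}$.
\end{proposition}

All we know about $\Lambda_*$ is that it contains limits of attracting lines, by (G3), and that its vectors have non-positive products, by (G1). The proof exhibits enough explicit vectors in $\Lambda_*$ for these inequalities to locate all the others.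

\subsection{Proof of Proposition~\ref{prop:limit}}

\emph{Step 1: the vectors $k$ and $l_{c_+}$.} Write $\langle m_0^\delta,N_1^\delta\rangle=-\cosh d_\delta$ with $d_\delta>0$, for $\delta\ge0$ small, and put $X^\pm_\delta=m_0^\delta+e^{\pm d_\delta}N_1^\delta$. These vectors are isotropic. The reflection in $N_1^\delta$ exchanges $X_\delta^+$ and $X_\delta^-$, and the reflection in $m_0^\delta$ maps $X_\delta^+$ to $e^{2d_\delta}X_\delta^-$ and $X_\delta^-$ to $e^{-2d_\delta}X_\delta^+$. So $R_{N_1^\delta}R_{m_0^\delta}$ multiplies $X_\delta^\pm$ by $e^{\pm2d_\delta}$ and is the identity on the orthogonal of their span. It is proximal with attracting line $[X^+_\delta]$. Hence $[X^+_{\delta_n}]\in[\Lambda_n]$ and $[X_0^+]\in[\Lambda_*]$. Since $\langle N_1,k\rangle=0$, we have $\langle X_0^+,k\rangle=\langle m_0,k\rangle\ne0$ by (c). The limit set is invariant under the reflection in $v_\delta$, and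
\[
\delta\,R_{v_\delta}X^+_\delta=\delta X^+_\delta-\langle X^+_\delta,k-\delta l\rangle(k-\delta l)\longrightarrow-\langle X^+_0,k\rangle k\ne0 .
\]
So $[k]\in[\Lambda_*]$. By the second operation (G4) we may assume $k\in\Lambda_*$. Then $f_*(e_3)\in2\pi\mathbb{Z}$. By (G1), $x\ge0$ on $\Lambda_*$. A vector of $\Lambda_*$ on the line $[X_0^+]$ has $x\neq0$, so $x>0$, and after scaling it is $l_{c_+}$ for some $c_+\in\mathbb{R}^{2,1}$. Also $-k\notin\Lambda_*$, since $\langle l_{c_+},-k\rangle=1>0$.

\emph{Step 2: attracting vectors of $\Pi$.} Let $\gamma\in\Pi$ be such that $\gamma_0$ is hyperbolic and orientation-preserving, with eigenvalues $\varrho>1>\varrho^{-1}$ and $1$. The element $\gamma$ preserves the flag $\mathbb{R}k\subset k^\perp$; it acts trivially on $\mathbb{R}k$ and on $\mathbb{R}^{3,2}/k^\perp$, and by $\gamma_0$ on $k^\perp/\mathbb{R}k$. So its eigenvalues are $\varrho,1,1,1,\varrho^{-1}$ and it is proximal. Proximality is an open condition and the attracting line varies continuously, so the corresponding elements of $\rho_{\delta_n}(W')$ are proximal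 for large $n$ and the attracting line of $\gamma$ lies in $[\Lambda_*]$. As $\gamma$ preserves $x$ and fixes $k$, this line is spanned by a vector $\theta_\gamma+z_\gamma k$, where $\theta_\gamma\ne0$ is null and spans the attracting line of $\gamma_0$.

Take all $\theta_\gamma$ future, and choose $\sigma_\gamma=\pm1$ with $\sigma_\gamma(\theta_\gamma+z_\gamma k)\in\Lambda_*$. If $\theta_\gamma,\theta_{\gamma'}$ are not parallel, then $\langle\theta_\gamma,\theta_{\gamma'}\rangle<0$, and (G1) gives $\sigma_\gamma\sigma_{\gamma'}\langle\theta_\gamma,\theta_{\gamma'}\rangle\le0$, so $\sigma_\gamma=\sigma_{\gamma'}$. If they are parallel, compare both with a third element whose $\theta$ is not. So all signs are equal. If they equal $-1$, we replace $e_0$ by $-e_0$ (third operation (G4)), which exchanges future and past in $\mathbb{R}^{2,1}$ and leaves $\Sigma_n,\Lambda_n,\Sigma_*,\Lambda_*$ and the representations unchanged. From now on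
\[
\theta_\gamma+z_\gamma k\in\Lambda_*,\qquad\theta_\gamma\text{ future null},\qquad\langle\theta_\gamma,e_0\rangle=-1,
\]
and, by the first operation (G4), $f_*(e_3)=0$. Since $\Pi_0$ is cocompact, the attracting fixed points of its hyperbolic elements are dense in $\partial\mathbb{H}^2$: the directions $\theta_\gamma$ are dense among future null directions.

\emph{Step 3: $|z_\gamma|\le M$}, with $\psi_0$ and $M$ as in Lemma~\ref{lem:psi}. Fix $a\in\mathbb{H}^2$. The maps $\varrho^{-j}\gamma^j$ converge to a projector onto the attracting line, so the vectors $\varrho^{-j}\gamma^j(a+\psi_0(a)k)=\varrho^{-j}\bigl(\gamma_0^ja+\psi_0(\gamma_0^ja)k\bigr)$ converge to some $r(\theta_\gamma+z_\gamma k)$. Here $r\theta_\gamma=\lim\varrho^{-j}\gamma_0^ja$, and $r>0$ because $a$ is future timelike and so has a positive component on $\theta_\gamma$ in the eigenbasis of $\gamma_0$. Passing to the limit in $\varrho^{-j}|\psi_0(\gamma_0^ja)|\le-M\langle\varrho^{-j}\gamma_0^ja,e_0\rangle$ gives $r|z_\gamma|\le Mr$.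

\emph{Step 4: trapping.} Lemma~\ref{lem:trap}(a) gives $f_*\le f^{c_+}$. Let $c_-=-Me_0$. If $l_\eta\in\Lambda_*$, then $0\ge\langle l_\eta,\theta_\gamma+z_\gamma k\rangle=\langle\eta,\theta_\gamma\rangle-z_\gamma$, so
\[
\langle\eta-c_-,\theta_\gamma\rangle=\langle\eta,\theta_\gamma\rangle-M\le z_\gamma-M\le0\qquad\text{for all }\gamma,
\]
and by density $\eta-c_-\in\overline J^+$. If $Y+zk\in\Lambda_*$ with $Y$ past, then $Y$ is null and $\langle Y+zk,\theta_\gamma+z_\gamma k\rangle=\langle Y,\theta_\gamma\rangle>0$ for $\theta_\gamma$ not parallel to $Y$, contradicting (G1). Lemma~\ref{lem:trap}(b) gives $f_*\ge f^{c_-}$.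

\emph{Step 5: smooth convergence.} The vectors $k$, $\theta_\gamma+z_\gamma k$ and $l_{c_+}$ span $\mathbb{R}^{3,2}$. By Lemma~\ref{lem:compact}, $F_*\in\mathcal{M}$ and $F_n\to F_*$ in $C^\infty_{\mathrm{loc}}(D)$.

\emph{Step 6: invariance.} Fix $i$, and let $R_n,R$ be the reflections in $N_i^{\delta_n},N_i$. By \eqref{eq:pm} there is $\sigma=\pm1$ such that $\sigma R_n$ preserves $\Sigma_n$ and $\Lambda_n$ for infinitely many $n$. If $X\in\Sigma_*$, write $X=\lim X_n$ with $X_n\in\Sigma_n$. Along these $n$, $\sigma R_nX_n\in\Sigma_n$ converges to $\sigma RX$, which lies in $\Sigma_*$ by (G3). So $\sigma R\Sigma_*\subset\Sigma_*$, with equality since $(\sigma R)^2=1$, and $\sigma R\Lambda_*=\Lambda_*$ by (G2). If $\sigma=-1$, then for $X\in\Lambda_*$ we get $0\ge\langle X,-RX\rangle=2\langle X,N_i\rangle^2$, so $\Lambda_*\subset N_i^\perp$, contradicting Step 5. Hence $R\Sigma_*=\Sigma_*$ for each generator of $\Pi$. \qed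

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:Pi} and Propositions~\ref{prop:limit} and~\ref{prop:criterion}, $\Sigma_*$ has a tangent plane of positive curvature. Since $F_n\to F_*$ in $C^\infty_{\mathrm{loc}}(D)$, so does $\Sigma_n$ for large $n$, and $\Sigma_n\to\Sigma^{(\delta_n)}$ is a local isometry. By Proposition~\ref{prop:cc}, $\rho=\rho_{\delta_n}$ is $\mathbb{H}^{3,1}$-convex-cocompact. This proves the first statement.

Let $W_1\subset W$ have finite index. It is hyperbolic with boundary $\mathbb{S}^2$. It acts properly discontinuously and cocompactly on the same convex set $\mathcal{C}$ as $W$, so $\rho|_{W_1}$ is $\mathbb{H}^{3,1}$-convex-cocompact. Its proximal limit set is that of $\rho$, by taking powers as in the proof of Proposition~\ref{prop:cc}. By the uniqueness in Theorem~\ref{thm:SST}, it has the same maximal hypersurface. For $W_1=\Gamma$, which is the fundamental group of the closed hyperbolic manifold $\mathbb{H}^3/\Gamma$, the last statement is part of Proposition~\ref{prop:cc}.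
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The case $q=1$ is Theorem~\ref{thm:A}. Let $q\ge2$, let $\rho=\rho_{\delta_n}$ be as above with maximal hypersurface $\Sigma$, and let $\rho'$ be the composition of $\rho$ with the inclusion $\mathrm{O}(3,2)\subset\mathrm{O}(3,q+1)$ given by adding a negative definite summand with trivial action. It has finite kernel and discrete image in $\mathrm{PO}(3,q+1)$. The singular values of an element of $\mathrm{O}(3,2)$ are $e^{\pm\mu_1},e^{\pm\mu_2},1$ with $\mu_1\ge\mu_2\ge0$. Adding singular values equal to $1$ does not change the two largest ones, so $\rho'$ is $P_1$-Anosov. The spectrum of an element of an orthogonal group is symmetric under inversion, so the top eigenvalue of a proximal element has modulus greater than $1$. Hence $\rho(w)$ is proximal if and only if $\rho'(w)$ is, with the same attracting line, and $\rho'$ has the same negative proximal limit set as $\rho$. By Theorem~\ref{thm:DGK}, in the form without irreducibility, $\rho'$ is $\mathbb{H}^{3,q}$-convex-cocompact.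

The submanifold $\Sigma\subset\mathbb{H}^{3,1}\subset\mathbb{H}^{3,q}$ is complete, spacelike and $3$-dimensional. It is maximal in $\mathbb{H}^{3,q}$ because $\mathbb{H}^{3,1}$ is totally geodesic, and its boundary at infinity is the proximal limit set of $\rho'$. By the uniqueness in Theorem~\ref{thm:SST} it is the maximal submanifold of $\rho'$, and it has a tangent plane of positive sectional curvature.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ba} Barbot, \emph{Deformations of Fuchsian AdS representations are quasi-Fuchsian}, J. Differential Geom. 101 (2015).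

\bibitem{BM} Barbot and M\'erigot, \emph{Anosov AdS representations are quasi-Fuchsian}, Groups Geom. Dyn. 6 (2012).

\bibitem{DGK1} Danciger, Gu\'eritaud and Kassel, \emph{Convex cocompactness in pseudo-Riemannian hyperbolic spaces}, Geom. Dedicata 192 (2018).

\bibitem{DGK2} Danciger, Gu\'eritaud and Kassel, \emph{Convex cocompact actions in real projective geometry}, Ann. Sci. ENS.

\bibitem{Om} Omori, J. Math. Soc. Japan 19 (1967).

\bibitem{problem} \texttt{https://andreaseppi.github.io/Mini-course\_Hpq\_lecture5.pdf}

\end{thebibliography}
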